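# Two-Way Automata with Coins and Choices in Polynomial Expected Time

Throughout, $\log$ is the logarithm to base $2$, $\varepsilon$ is the empty word, $\epsilon$ is an error bound, and $\Sigma^{\le n}$ is the set of words over $\Sigma$ of length at most $n$.

## 1. Two-way automata with coin flips and choices

**Definition (2npfa).** A two-way nondeterministic probabilistic finite automaton $M$ has a finite input alphabet $\Sigma$, a finite state set $Q$, and a read-only head that can move in both directions. On input $w=w_1\cdots w_n$ the tape holds $\sigma_0\sigma_1\cdots\sigma_{n+1}$, where $\sigma_0,\sigma_{n+1}$ are left and right endmarkers not in $\Sigma$ and $\sigma_i=w_i$ for $1\le i\le n$. The head starts on $\sigma_0$ in a designated initial state and never leaves the endmarked tape. The set $Q$ is partitioned into a set $N$ of nondeterministic states, a set of probabilistic states, and two halting states, one accepting and one rejecting. The transition function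
$$\delta:Q\times(\Sigma\cup\{\text{endmarkers}\})\times Q\times\{-1,0,1\}\to\{0,\tfrac12,1\}$$
describes the move from state $q$, scanning $\sigma$, into state $q'$ with head movement $d$. If $q$ is probabilistic, the values $\delta(q,\sigma,\cdot,\cdot)$ sum to $1$ for each $\sigma$, so $M$ moves deterministically or flips a fair coin between two moves. If $q\in N$, the values are in $\{0,1\}$; the moves of value $1$ are the allowed moves, and there is at least one.

**Example 1 (random walk).** The states are $s$ (initial) and $r$, both probabilistic, and the two halting states. In state $s$, $M$ enters $r$ and moves right (on the right endmarker it stays put). In state $r$ on a letter, it moves left or right with probability $\frac12$ each and remains in $r$. In state $r$ it rejects on the left endmarker and accepts on the right one. Here $N=\emptyset$. On $0^n$ the acceptance probability from state $r$ at cell $i$ is the gambler's ruin value $i/(n+1)$. It is right at both ends and satisfies $\frac{i}{n+1}=\frac12\cdot\frac{i-1}{n+1}+\frac12\cdot\frac{i+1}{n+1}$ in between.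

**Example 2 (guess a 1).** Let $\Sigma=\{0,1\}$. The initial state $g$ is nondeterministic. On the left endmarker and on $0$ its only move is to the right, in state $g$. On $1$ there are two allowed moves: go right in $g$, or stay and enter $f$. On the right endmarker it rejects. The states $f,f'$ are probabilistic: $f$ accepts or enters $f'$, each with probability $\frac12$ and without moving the head, and $f'$ accepts or rejects, each with probability $\frac12$. From $f$ the acceptance probability is $\frac34$. (In $g$ the head only travels over the tape, and the behavior of $f,f'$ is the same on every cell.)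

**Definition (strategy).** A strategy on $\sigma_0\cdots\sigma_{n+1}$ is a sequence $S_0S_1\cdots S_{n+1}$, where each $S_j$ assigns to every $q\in N$ exactly one move allowed in state $q$ on the symbol $\sigma_j$. Whenever $M$ is in state $q\in N$ with its head at cell $j$, it makes the move that $S_j$ prescribes. A fixed strategy makes the computation on $w$ a finite Markov chain on configurations (state, head position).

The choice depends on the state and on the cell, and on nothing else: if $M$ comes back to the same configuration it chooses the same move again. In Example 2 on $w=01$ only cell $2$ offers a choice, so there are two strategies. One accepts with probability $\frac34$, the other with probability $0$.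

**Definition (bounded error).** $M$ accepts $L\subseteq\Sigma^*$ with bounded error if there is a constant $\epsilon<\frac12$ such that

* for every $w\in L$ there is a strategy under which $M$ accepts $w$ with probability at least $1-\epsilon$;
* for every $w\notin L$ and every strategy, $M$ rejects $w$ with probability at least $1-\epsilon$.

Example 2 accepts the language of all words that contain a $1$, with $\epsilon=\frac14$: if there is a $1$, the strategy that stops at it accepts with probability $\frac34$; if there is none, the only run rejects.

**Definition (polynomial expected time).** $M$ runs in polynomial expected time if there is a polynomial $p$ such that for every input $w$ and every strategy the expected running time is at most $p(|w|)$.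

Example 2 halts within $n+3$ steps under every strategy. In Example 1 the expected number of steps from cell $i$ in state $r$ until an endmarker is reached is $f(i)=i(n+1-i)$, because this function vanishes at $0$ and $n+1$ and satisfies $f(i)=1+\frac12f(i-1)+\frac12f(i+1)$. The walk starts at cell $1$, and one step is made before it and one after it, so the expected running time is $n+2$. By contrast, if in Example 2 we also allow $g$ to stay put in state $g$ on the letter $1$, then one strategy runs forever on the input $1$, and the condition fails: it is a condition on every strategy.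

**Definition (classes).** 2NPFA is the class of languages accepted with bounded error by 2npfa's, 2NPFA-polytime is the class of those accepted with bounded error by 2npfa's that run in polynomial expected time, 2PFA is the analog of 2NPFA with $N=\emptyset$, and Regular is the class of regular languages.

For example, Regular $\subseteq$ 2NPFA-polytime: a DFA, run from left to right over the endmarked tape, makes no errors and halts after $n+2$ steps. Also 2PFA $\subseteq$ 2NPFA, and by a result of Freivalds $\{0^n1^n\mid n\ge0\}\in$ 2PFA, so 2NPFA contains nonregular languages.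

## 2. Complementation in polynomial expected time

Here is the question, left open in "On the Power of Finite Automata" (http://research.cs.wisc.edu/techreports/1994/TR1219.pdf): is 2NPFA-polytime closed under complement?

The obvious construction, exchanging the accepting and the rejecting state, does not work, because the definition of acceptance says "some strategy" on $L$ and "every strategy" off $L$. Exchange the halting states in Example 2. On the word $1$, which is not in the complement of $L$, the strategy that walks past the $1$ now accepts with probability $1$.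

It is known that if 2NPFA-polytime is closed under complement, then it equals Regular. Conversely Regular is closed under complement. So the question is whether the class contains anything beyond the regular languages.

**Theorem 1.** 2NPFA-polytime $=$ Regular. In particular, 2NPFA-polytime is closed under complement.

Since Regular $\subseteq$ 2NPFA-polytime, we must show that every $L\in$ 2NPFA-polytime is regular. We use the $0/1$ matrix $[xy\in L]$. Sections 3 and 4 show that if its $0$'s and its $1$'s can each be covered by few rectangles, then $L$ is regular. Sections 5 to 9 build such covers from an automaton. Section 10 proves a stronger theorem with two opposing players.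

## 3. Linear rank for nonregular languages

**Definition (prefix–suffix matrix).** For a language $L$, $A_n$ is the $0/1$ matrix with rows and columns indexed by $\Sigma^{\le n}$ and $A_n[x,y]=1$ iff $xy\in L$. All ranks are over $\mathbb F_2$.

For the language of words containing a $1$ and $n=1$, with rows and columns ordered $\varepsilon,0,1$, the rows of $A_1$ are $(0,0,1),(0,0,1),(1,1,1)$, and the rank is $2$. If $L$ is regular, the row of $x$ depends only on the state a DFA reaches on $x$, so $\operatorname{rank}A_n$ is at most the number of states for all $n$. For $L=\{0^m1^m\}$, the rows $0^i$ and columns $1^j$ with $0\le i,j\le n$ form an identity matrix, so $\operatorname{rank}A_n\ge n+1$. The lemma says that linear rank occurs for every nonregular language, at least for infinitely many $n$.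

**Lemma 1.** If $L$ is not regular, then $\operatorname{rank}A_n>n/3$ for infinitely many $n$.

*Proof.* Write $L(w)\in\mathbb F_2$ for the indicator of $w\in L$. Since $A_n$ is a submatrix of $A_{n+1}$, the ranks are nondecreasing.

**Step 1: a rank that stalls once gives a small linear description of $L$ on short words.** We claim: if $\operatorname{rank}A_m=\operatorname{rank}A_{m+1}=r$, there are $c\in\mathbb F_2^{1\times r}$, matrices $M_a\in\mathbb F_2^{r\times r}$ for $a\in\Sigma$, and $f\in\mathbb F_2^{r}$ such that, with $M_{w_1\cdots w_t}=M_{w_1}\cdots M_{w_t}$,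
$$S(w):=c\,M_w f=L(w)\qquad\text{whenever } |w|\le 2m+2 .$$

Put $G=A_{m+1}$ with rows $G_x$. Choose $X_0\subseteq\Sigma^{\le m}$ with $|X_0|=r$ indexing a basis of the row space of $A_m$. The rows $G_z$, $z\in X_0$, restricted to the columns in $\Sigma^{\le m}$, are this basis. So the $G_z$ are independent, and since $\operatorname{rank}G=r$ they form a basis of the row space of $G$. Restriction to the columns in $\Sigma^{\le m}$ maps this basis to independent vectors, so it is injective on the row space of $G$.

For $|x|\le m+1$ write $G_x=\sum_{z\in X_0}c_{x,z}G_z$, and let $c_x=(c_{x,z})_z$, a row vector. Put $c=c_\varepsilon$, $(M_a)_{z,z'}=c_{za,z'}$ (allowed, as $|za|\le m+1$), and $f_z=L(z)$.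

First, $c_{xa}=c_xM_a$ for $|x|\le m$. Indeed, for $|y|\le m$,
$$G_{xa}(y)=G_x(ay)=\sum_z c_{x,z}G_z(ay)=\sum_z c_{x,z}G_{za}(y)=\sum_z c_{x,z}\sum_{z'}c_{za,z'}G_{z'}(y)=\sum_{z'}(c_xM_a)_{z'}G_{z'}(y).$$
So $G_{xa}$ and $\sum_{z'}(c_xM_a)_{z'}G_{z'}$, both in the row space of $G$, agree on $\Sigma^{\le m}$. By injectivity they are equal, and by uniqueness of coordinates $c_{xa}=c_xM_a$. By induction $c_\varepsilon M_x=c_x$ for $|x|\le m+1$.

Second, $(M_yf)_z=L(zy)$ for $z\in X_0$ and $|y|\le m+1$. For $y=\varepsilon$ this is the definition of $f$. For $y=ay'$, by induction,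
$$(M_aM_{y'}f)_z=\sum_{z'}c_{za,z'}L(z'y')=\sum_{z'}c_{za,z'}G_{z'}(y')=G_{za}(y')=L(zay').$$

Together, for $|x|,|y|\le m+1$,
$$S(xy)=cM_xM_yf=c_xM_yf=\sum_zc_{x,z}L(zy)=\sum_z c_{x,z}G_z(y)=G_x(y)=L(xy).$$
Every word of length at most $2m+2$ has the form $xy$ with $|x|,|y|\le m+1$, so the claim holds.

**Step 2: find a place where a small rank stalls.** Suppose for contradiction that $\operatorname{rank}A_n\le n/3$ for all $n\ge n_0$. The rank cannot increase strictly at every step from $n_0$ on, since then it would be at least $n-n_0$, which exceeds $n/3$ for large $n$. So there is $m\ge n_0$ with $\operatorname{rank}A_m=\operatorname{rank}A_{m+1}=r\le m/3$. Take $S$ from Step 1. The language $\{w:S(w)=1\}$ is regular, because a DFA with the finite state set $\mathbb F_2^{1\times r}$ can compute $cM_w$. This is where a finite field is needed. As $L$ is not regular, $L\ne S$.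

**Step 3: the first disagreement forces large rank.** Let $w$ be a shortest word with $L(w)\ne S(w)$ and $N=|w|$. By Step 1, $N\ge 2m+3$. Let $F=L+S$ (over $\mathbb F_2$), so $F(w)=1$ and $F(u)=0$ for all $|u|<N$. Consider the matrix with entries $F(xy)$ whose row $a\in\{0,\dots,N\}$ is the prefix $x$ of $w$ of length $a$ and whose column $b\in\{0,\dots,N\}$ is the suffix $y$ of $w$ starting after position $b$. Then $|xy|=N+a-b$. Entries with $a<b$ are $0$, and entries with $a=b$ are $F(w)=1$. The matrix is triangular with unit diagonal, so its rank is $N+1$. The matrix with entries $S(xy)=(cM_x)(M_yf)$ has rank at most $r$. The matrix with entries $L(xy)$ is a submatrix of $A_N$. As $F=L+S$, subadditivity of rank gives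
$$\operatorname{rank}A_N\ge N+1-r\ge N+1-\tfrac m3>N+1-\tfrac N6>\tfrac N3 ,$$
and $N\ge n_0$. This contradicts the assumption. $\square$

## 4. Rectangle covers and rank

**Definition (rectangle).** A $b$-rectangle of a $0/1$ matrix, $b\in\{0,1\}$, is a set $R\times C$ of positions, with $R$ a set of rows and $C$ a set of columns, on which all entries equal $b$. Rectangles of a cover may overlap.

For the words containing a $1$, the $0$'s of $A_n$ form the single rectangle $R\times C$ where $R=C$ is the set of words in $\Sigma^{\le n}$ without a $1$. The $1$'s are covered by two rectangles: ($x$ has a $1$, $y$ arbitrary) and ($x$ arbitrary, $y$ has a $1$).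

The following is the argument of Aho, Ullman and Yannakakis, stated for rank.

**Lemma 2.** Let $B$ be a finite $0/1$ matrix whose $0$'s are covered by $a<2^h$ $0$-rectangles and whose $1$'s are covered by $k$ $1$-rectangles, with integers $a,h,k\ge0$. Then $\operatorname{rank}B\le(k+1)^h$.

*Proof.* The proof is by induction on $h+k$; the aim is to split $B$ into two pieces, each with a smaller parameter. If $h=0$, then $a=0$, there are no $0$'s, and the rank is at most $1$. If $k=0$, then $B=0$. Let $h,k\ge1$, and let $R\times C$ be one of the $1$-rectangles. Every $0$-rectangle $R'\times C'$ is disjoint from it, that is, $(R\cap R')\times(C\cap C')=\emptyset$, so $R\cap R'=\emptyset$ or $C\cap C'=\emptyset$. One of these two alternatives holds for at least half of the $0$-rectangles. Transposing if necessary, let it be $R\cap R'=\emptyset$.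

In the submatrix on the rows $R$, these $0$-rectangles are empty, so its $0$'s are covered by at most $a/2<2^{h-1}$ $0$-rectangles, and by induction its rank is at most $(k+1)^{h-1}$. In the submatrix on the remaining rows, the chosen $1$-rectangle is empty, so the $1$'s are covered by the other $k-1$ $1$-rectangles, and its rank is at most $k^h$. Hence
$$\operatorname{rank}B\le k^h+(k+1)^{h-1}\le k(k+1)^{h-1}+(k+1)^{h-1}=(k+1)^h.\qquad\square$$

In the example, $a=1$, $h=1$, $k=2$ gives the bound $3$.

If the $0$'s and the $1$'s of $A_n$ are each covered by $k\ge1$ rectangles of their kind, take $h=\lfloor\log k\rfloor+1$, so $k<2^h$. With $k+1\le2k$ we get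
$$\operatorname{rank}A_n\le(k+1)^{\log k+1}\le(2k)^{\log k+1}=2^{(\log k+1)^2}.\tag{1}$$
Comparing (1) with Lemma 1: if for all large $n$ we can find such covers of size $k=k(n)$ with $(\log k+1)^2\le\log(n/3)$, then $L$ is regular. A constant $k$ is enough, and so is a polylogarithmic $k$. A polynomial $k=n^c$ is not, since then (1) only gives a bound of order at least $n^{c^2\log n}$.

## 5. The crossing chain at a cut

Fix for Sections 5 to 9 a 2npfa $M$ that accepts $L$ with error $\epsilon<\frac12$ and has expected time at most $p(|w|)$ under every strategy. Replacing the coefficients of $p$ by their absolute values, we may take $p$ nondecreasing and nonnegative on $[0,\infty)$.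

We want to separate what $x$ contributes to the computation on $xy$ from what $y$ contributes. Let $x,y\in\Sigma^*$ and consider the input $xy$. The *left part* of the tape is cells $0,\dots,|x|$, and the *right part* is the rest, that is, $y$ and the right endmarker. A strategy on $xy$ is exactly a pair $(\pi,\rho)$ of a left strategy $\pi$, defined on the cells of $\sigma_0x$, and a right strategy $\rho$, defined on the cells of $y$ and the right endmarker. Which $\pi$ exist depends only on $x$, and which $\rho$ exist depends only on $y$.

**Definition (boundary labels).** For each non-halting state $q$ let $(q,\to)$ stand for state $q$ with the head on the first cell of the right part, and $(q,\leftarrow)$ for state $q$ with the head on the last cell of the left part. Let $s_0$ stand for the initial state with the head on cell $0$. Put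
$$K_L=\{s_0\}\cup\{(q,\leftarrow)\},\quad K_R=\{(q,\to)\},\quad K=K_L\cup K_R,\quad E=K\cup\{acc,rej\}.$$
These are treated as distinct labels, so $D:=|K|=2(|Q|-2)+1$ and $|E|=D+2$. The set $E$ does not depend on $x$, $y$ or $n$.

**Definition (kernels).** For a left strategy $\pi$ and $\kappa\in K_L$, run $M$ from $\kappa$ inside the left part until it halts or crosses to the right part. Let $P_x^\pi(\kappa,\cdot)$ be the distribution of the result on $K_R\cup\{acc,rej\}$, where the event "never halts and never crosses" is counted as $rej$, and entering a halting state while crossing counts as $acc$ or $rej$. Define $P_y^\rho(\kappa,\cdot)$ for $\kappa\in K_R$ in the same way on the right part. These are probability distributions that depend only on $(x,\pi)$ and $(y,\rho)$ respectively. For $V:E\to[0,\infty)$ write $PV(\kappa)=\sum_{\xi\in E}P(\kappa,\xi)V(\xi)$.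

In Example 1, $D=5$. Take $x=0^i$ with $i\ge1$ and $y=0^{n-i}$. By gambler's ruin, the walk at cell $i$ leaves the left part before reaching cell $0$ with probability $\frac i{i+1}$; so $P_x((r,\leftarrow),\cdot)$ puts $\frac{i}{i+1}$ on $(r,\to)$ and $\frac1{i+1}$ on $rej$. Similarly $P_y((r,\to),\cdot)$ puts $\frac{n-i}{n-i+1}$ on $(r,\leftarrow)$ and $\frac1{n-i+1}$ on $acc$. The acceptance probabilities $v(r,\leftarrow)=\frac{i}{n+1}$, $v(r,\to)=\frac{i+1}{n+1}$, $v(acc)=1$, $v(rej)=0$ satisfy
$$\frac{i}{i+1}\cdot\frac{i+1}{n+1}=\frac{i}{n+1},\qquad \frac{1}{n-i+1}+\frac{n-i}{n-i+1}\cdot\frac{i}{n+1}=\frac{(n+1)+(n-i)i}{(n-i+1)(n+1)}=\frac{i+1}{n+1},$$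
the last step because $(i+1)(n-i+1)=(n-i)i+n+1$. So $Pv=v$ at both labels. The first equation involves only $x$, the second only $y$.

**Definition (crossing chain).** For a strategy $(\pi,\rho)$ on $xy$, let $Y_0=s_0,Y_1,Y_2,\dots$ be the sequence of labels at which the run from $s_0$ crosses the cut, ending with $acc$ or $rej$. Let $J$ be the time at which it is absorbed in $\{acc,rej\}$.

Given $Y_t=\kappa\in K$, the next label has distribution $P_x^\pi(\kappa,\cdot)$ if $\kappa\in K_L$, and $P_y^\rho(\kappa,\cdot)$ if $\kappa\in K_R$. Since $M$ halts almost surely from $s_0$ (its expected time is finite), the "never" events have probability $0$ along this chain. Each step of the chain uses at least one step of $M$. So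
$$\mathbb E[J]\le p(|xy|),\qquad \Pr[Y_J=acc]=\Pr[M\text{ accepts}],\qquad \Pr[Y_J=rej]=\Pr[M\text{ rejects}].\tag{2}$$

**Lemma 3 (drift).** Let $V:E\to[0,\infty)$ and $\gamma\ge0$, and suppose that $P_x^\pi V\le V+\gamma$ on $K_L$ and $P_y^\rho V\le V+\gamma$ on $K_R$. Then $\mathbb E[V(Y_J)]\le V(s_0)+\gamma\,\mathbb E[J]$.

*Proof.* We bound the expected increase step by step. The difference $V(Y_{(t+1)\wedge J})-V(Y_{t\wedge J})$ is $0$ if $J\le t$, and has conditional expectation at most $\gamma$ given the past if $J>t$. Hence
$$\mathbb E[V(Y_{t\wedge J})]\le V(s_0)+\gamma\sum_{i<t}\Pr[J>i]\le V(s_0)+\gamma\,\mathbb E[J].$$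
Let $t\to\infty$. As $V$ is bounded and $J<\infty$ almost surely, the left side tends to $\mathbb E[V(Y_J)]$. $\square$

## 6. Superharmonic vectors and the rectangles they define

We call $V$ superharmonic for a kernel $P$ if $PV\le V$. Lemma 3 with $\gamma=0$ says that a superharmonic $V$ certifies a small acceptance probability: if $V(rej)=0$ and $V(acc)=1$, then $\Pr[\text{accept}]\le V(s_0)$. The condition is one condition on $x$ together with one condition on $y$, which is what a rectangle needs. We first show that every entry of $A_n$ has such a certificate.

**Lemma 4.** For each input $w$ there is a strategy $\sigma$ such that the function $v(c)=\Pr[M$ accepts from configuration $c$ under $\sigma]$, with $v(acc)=1$ and $v(rej)=0$, satisfies: $v(c)\ge v(c')$ for every allowed move $c\to c'$ from a nondeterministic configuration $c$, and $v(c)=\sum_{c'}\Pr[c\to c']\,v(c')$ for every probabilistic configuration $c$.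

*Proof.* We make the optimization problem well behaved by discounting time, and then remove the discount. For $0<\beta<1$ and $u$ with $u(acc)=1,u(rej)=0$ held fixed, let
$$B_\beta u(c)=\beta\max_{c'}u(c')\ \ (c\text{ nondeterministic}),\qquad B_\beta u(c)=\beta\sum_{c'}\Pr[c\to c']\,u(c')\ \ (c\text{ probabilistic}),$$
the maximum being over allowed moves. $B_\beta$ contracts the sup norm by the factor $\beta$, so it has a unique fixed point $u_\beta$. Let $\sigma_\beta$ choose a maximizing move at each nondeterministic configuration. A configuration is a state with a cell, so $\sigma_\beta$ is a strategy. Then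
$$u_\beta(c)=\mathbb E_c^{\sigma_\beta}\bigl[\beta^{\text{halting time}};\text{accept}\bigr],$$
because both sides are the fixed point of the contraction obtained from $B_\beta$ by replacing the maximum with the choice of $\sigma_\beta$.

There are finitely many strategies on $w$, so some $\sigma$ equals $\sigma_{\beta_i}$ for a sequence $\beta_i\uparrow1$. By monotone convergence $u_{\beta_i}(c)\to\Pr[M\text{ accepts from }c\text{ under }\sigma]=v(c)$. Let $i\to\infty$ in $u_{\beta_i}=B_{\beta_i}u_{\beta_i}$: we get $v(c)=\max_{c'}v(c')$ at nondeterministic configurations and the averaging identity at probabilistic ones. $\square$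

**Lemma 5 (exact certificates).**

(i) If $xy\notin L$, there is $v:E\to[0,1]$ with $v(rej)=0$, $v(acc)=1$, $v(s_0)\le\epsilon$ such that $P_x^\pi v\le v$ on $K_L$ for every left strategy $\pi$ and $P_y^\rho v\le v$ on $K_R$ for every right strategy $\rho$.

(ii) If $xy\in L$, there are a strategy $(\pi,\rho)$ and $v:E\to[0,1]$ with $v(acc)=0$, $v(rej)=1$, $v(s_0)\le\epsilon$ such that $P_x^\pi v=v$ on $K_L$ and $P_y^\rho v=v$ on $K_R$.

*Proof.* (i) The certificate is the vector of optimal acceptance probabilities. Take $\sigma,v$ from Lemma 4 for $w=xy$, and restrict $v$ to the configurations named by $E$. Since $M$ rejects $xy$ with probability at least $1-\epsilon$ under every strategy, in particular under $\sigma$, we have $v(s_0)\le\epsilon$. Let $\pi$ be any left strategy, $\kappa\in K_L$, let $c_0=\kappa,c_1,\dots$ be the run from $\kappa$ under $\pi$, and let $\zeta\le\infty$ be the time at which it halts or crosses. By Lemma 4, $v(c_t)\ge\mathbb E[v(c_{t+1})\mid c_t]$ for $t<\zeta$, whatever $\pi$ chooses. So $v(c_{t\wedge\zeta})$ is a nonnegative supermartingale, and $\mathbb E[v(c_{t\wedge\zeta})]\le v(\kappa)$ for all $t$. By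 Fatou's lemma $\mathbb E[v(c_\zeta);\zeta<\infty]\le v(\kappa)$. The event $\zeta=\infty$ is counted as $rej$ and contributes $v(rej)=0$ to $P_x^\pi v(\kappa)$. Hence $P_x^\pi v(\kappa)\le v(\kappa)$. The right part is treated in the same way.

(ii) Here we take one good strategy and its own failure probabilities. Let $(\pi,\rho)$ accept $xy$ with probability at least $1-\epsilon$, and let $v(\kappa)=1-\Pr[\text{accept from }\kappa\text{ under }(\pi,\rho)]$. Then $v(acc)=0$, $v(rej)=1$, $v(s_0)\le\epsilon$. The Markov property at the moment of halting or crossing gives $P_x^\pi v=v$ on $K_L$ and $P_y^\rho v=v$ on $K_R$. The event "never" is non-acceptance, which agrees with $v(rej)=1$. $\square$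

Conversely, every $V$ that is superharmonic up to a small error yields a rectangle. Fix $n$ and $\gamma\ge0$. For $V:E\to[0,\infty)$ put
$$R_V=\{x\in\Sigma^{\le n}:\forall\pi\ \forall\kappa\in K_L:\ P_x^\pi V(\kappa)\le V(\kappa)+\gamma\},\quad C_V=\{y\in\Sigma^{\le n}:\forall\rho\ \forall\kappa\in K_R:\ P_y^\rho V(\kappa)\le V(\kappa)+\gamma\},$$
$$R'_V=\{x\in\Sigma^{\le n}:\exists\pi\ \forall\kappa\in K_L:\ P_x^\pi V(\kappa)\le V(\kappa)+\gamma\},\quad C'_V=\{y\in\Sigma^{\le n}:\exists\rho\ \forall\kappa\in K_R:\ P_y^\rho V(\kappa)\le V(\kappa)+\gamma\}.$$

**Lemma 6 (approximate certificates).**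

(a) If $V(rej)=0$ and $V(s_0)+\gamma\,p(2n)<(1-\epsilon)V(acc)$, then $R_V\times C_V$ is a $0$-rectangle of $A_n$.

(b) If $V(acc)=0$ and $V(s_0)+\gamma\,p(2n)<(1-\epsilon)V(rej)$, then $R'_V\times C'_V$ is a $1$-rectangle of $A_n$.

*Proof.* (a) Let $x\in R_V$, $y\in C_V$, and let $(\pi,\rho)$ be any strategy on $xy$. By Lemma 3 and (2),
$$\Pr[\text{accept}]\cdot V(acc)=\mathbb E[V(Y_J)]\le V(s_0)+\gamma\,\mathbb E[J]\le V(s_0)+\gamma\,p(2n)<(1-\epsilon)V(acc).$$
So every strategy accepts with probability less than $1-\epsilon$, and $xy\notin L$.

(b) Let $x\in R'_V$, $y\in C'_V$ with witnesses $\pi,\rho$. In the same way, $\Pr[\text{reject}]\cdot V(rej)=\mathbb E[V(Y_J)]<(1-\epsilon)V(rej)$ under $(\pi,\rho)$. If $xy$ were not in $L$, every strategy would reject with probability at least $1-\epsilon$. So $xy\in L$. $\square$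

With $\gamma=0$, Lemmas 5 and 6 cover all $0$'s by the rectangles $R_v\times C_v$ and all $1$'s by the rectangles $R'_v\times C'_v$, where $v$ runs over the certificates of Lemma 5, since $\epsilon<1-\epsilon$. All that remains is to use only few vectors.

## 7. Coin-free machines, one-way heads, and the cost of additive rounding

*No coin flips.* Suppose $M$ never flips a coin. Then all acceptance probabilities are $0$ or $1$, so the certificates $v$ of Lemma 5 lie in $\{0,1\}^E$. Two coordinates are fixed, so there are at most $2^D$ certificates of each kind. With $\gamma=0$, the $0$'s and the $1$'s are each covered by at most $2^D$ rectangles, a constant. By (1) the rank of $A_n$ is bounded, and by Lemma 1 $L$ is regular.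

*The head never moves left.* Now coins are allowed, but the cut is crossed at most once, so $J\le2$. Choose an integer $s>2/(1-2\epsilon)$ and round a certificate $v$ down to multiples of $\frac1s$. The rounded $V$ satisfies $V\le v\le V+\frac1s$, so
$$PV(\kappa)\le Pv(\kappa)\le v(\kappa)\le V(\kappa)+\tfrac1s ,$$
and $V$ is superharmonic up to $\gamma=\frac1s$. Also $V(bot)=0$ and $V(top)=1$, where $bot,top$ are the labels in $\{acc,rej\}$ with $v(bot)=0$, $v(top)=1$. In Lemma 6 the number $p(2n)$ enters only as a bound on $\mathbb E[J]$, so here we need $\epsilon+\frac2s<1-\epsilon$, which holds. There are at most $(s+1)^D$ vectors $V$ of each kind, again a constant, and $L$ is regular.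

*The general case by additive rounding.* The same computation works if $\epsilon+\frac1s\,p(2n)<1-\epsilon$, that is, for $s>p(2n)/(1-2\epsilon)$. The covers are correct. But their size is only bounded by $k=(s+1)^D$, and if $p(2n)\ge n$ then $k\ge n$, so (1) gives a rank bound that is at least $n^{\log n}$. This says nothing against $n/3$. The approach stops exactly here: each crossing may cost $\gamma$, there may be about $p(2n)$ crossings, and so the grid must have polynomially many points per coordinate.

*Rounding on a logarithmic scale.* There are only $O(\log n)$ powers of a fixed $\theta<1$ above $1/\mathrm{poly}(n)$, so it is natural to round to these. The trouble is that superharmonicity is then violated by an amount that does not shrink with $n$. Suppose $v$ has the values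
$$v(bot)=0,\quad v(\kappa)=\tfrac38,\quad v(\xi)=\tfrac12,\quad v(top)=1,$$
and $P$ puts $\frac34$ on $\xi$ and $\frac14$ on $bot$. Then $\sum_\tau P(\tau)v(\tau)=\frac38=v(\kappa)$. Let $\theta=\frac12$.

Rounding the values down to powers of $\frac12$ gives $V(\kappa)=\frac14$, $V(\xi)=\frac12$, so $\sum PV=\frac38$, which exceeds $V(\kappa)$ by $\frac18$. Rounding instead the increments $(\frac38,\frac18,\frac12)$ between consecutive values down to powers of $\frac12$ gives the increments $(\frac14,\frac18,\frac12)$ and $V(\kappa)=\frac14$, $V(\xi)=\frac38$. Now $\sum PV=\frac9{32}$, which exceeds $V(\kappa)=\frac8{32}$ by $\frac1{32}$. Moving $\theta$ to within $1/p(2n)$ of $1$ does not help with the count: there are at least $\ln2/\ln(1/\theta)$ powers of $\theta$ in $[\frac12,1]$, roughly $p(2n)\ln 2$ of them.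

Look at the second failure again. The increment below $\kappa$ was shrunk by the factor $\frac23$, the increment above $\kappa$ was not shrunk at all. The inequality $\sum Pv\le v(\kappa)$ says that the expected gain above $v(\kappa)$ is at most the expected loss below it. It survives if the increments above $\kappa$ are shrunk at least as much as those below. As there are only $D+1$ increments, we can afford to force this at every level: before rounding, multiply the $j$-th increment by $\theta^j$. In the example, $(\frac38,\ \frac12\cdot\frac18,\ \frac14\cdot\frac12)$ is rounded to $(\frac14,\frac1{16},\frac18)$. Then $V(\kappa)=\frac14$, $V(\xi)=\frac5{16}$, and $\sum PV=\frac{15}{64}\le\frac{16}{64}$.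

## 8. Rounding after a concave distortion

Let $\theta,\delta\in(0,1)$ (from here on $\delta$ is a number, not the transition function). Let $\mathcal V=\mathcal V(\theta,\delta)$ be the set of all $V:E\to[0,\infty)$ of the following form: there are $1\le m\le D+1$, a map $\lambda$ from $E$ onto $\{0,\dots,m\}$, and numbers
$$d_0,\dots,d_{m-1}\in\{0\}\cup\{\theta^e:e\in\mathbb Z_{\ge0},\ \theta^e\ge\delta\}\qquad\text{with}\qquad V(\xi)=\sum_{j<\lambda(\xi)}d_j .$$
So $V$ is given by an ordering of $E$ into levels and by the increments between levels. In the example above, with $\theta=\frac12$ and $\delta=\frac1{16}$, the levels of $bot,\kappa,\xi,top$ are $0,1,2,3$ and the increments are $\frac14,\frac1{16},\frac18$.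

*Counting.* A map $\lambda$ is a map from the $(D+2)$-element set $E$ into $\{0,\dots,D+1\}$, and it determines $m$, so there are at most $(D+2)^{D+2}$ of them. Each $d_j$ has at most $2+\log_{1/\theta}(1/\delta)$ possible values, because $e$ runs from $0$ to $\lfloor\log_{1/\theta}(1/\delta)\rfloor$. Hence
$$|\mathcal V|\le(D+2)^{D+2}\bigl(2+\log_{1/\theta}(1/\delta)\bigr)^{D+1}.\tag{3}$$

**Lemma 7 (quantization).** Let $\{bot,top\}=\{acc,rej\}$ in either order, and let $v:E\to[0,1]$ with $v(bot)=0$, $v(top)=1$. There is $V\in\mathcal V$ with $V(bot)=0$, $V\le v$ pointwise, $V(top)\ge\theta^{D+1}-(D+1)\delta$, and such that for every $\kappa\in E$ and every probability distribution $P$ on $E$,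
$$\sum_\xi P(\xi)v(\xi)\le v(\kappa)\ \Longrightarrow\ \sum_\xi P(\xi)V(\xi)\le V(\kappa)+(D+1)\delta .$$

Note that one $V$ serves all $\kappa$ and all $P$ at once.

*Proof.*

**Step 1: choose rounded increments whose ratios to the true ones decrease.** Let $0=u_0<u_1<\dots<u_m=1$ be the values of $v$; as $|E|=D+2$, $1\le m\le D+1$. Let $\Delta_j=u_{j+1}-u_j$, and $\lambda(\xi)=l$ iff $v(\xi)=u_l$. Let $\tilde\Delta_j$ be the largest power $\theta^e$, $e\in\mathbb Z_{\ge0}$, with $\theta^e\le\theta^j\Delta_j$. It exists as $0<\theta^j\Delta_j\le1$, and
$$\theta^{j+1}\Delta_j<\tilde\Delta_j\le\theta^j\Delta_j .\tag{4}$$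
(If $e\ge1$, then $\theta^{e-1}>\theta^j\Delta_j$, which is the left inequality. If $e=0$, then $\tilde\Delta_j=1\ge\theta^j\Delta_j>\theta^{j+1}\Delta_j$.) So the ratios $s_j=\tilde\Delta_j/\Delta_j$ satisfy $\theta^{j+1}<s_j\le\theta^j$, and therefore $s_0>s_1>\dots>s_{m-1}>0$.

**Step 2: deduce that superharmonicity is preserved exactly.** Let $\varphi:[0,1]\to[0,\infty)$ be the continuous function with $\varphi(0)=0$ that is linear with slope $s_j$ on $[u_j,u_{j+1}]$. The slopes are positive and decreasing, so $\varphi$ is increasing and concave. Put $\tilde V=\varphi\circ v$; then $\tilde V(\xi)=\sum_{j<\lambda(\xi)}\tilde\Delta_j$. If $\sum Pv\le v(\kappa)$, Jensen's inequality and monotonicity give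
$$\sum_\xi P(\xi)\tilde V(\xi)=\sum_\xi P(\xi)\varphi(v(\xi))\le\varphi\Bigl(\sum_\xi P(\xi)v(\xi)\Bigr)\le\varphi(v(\kappa))=\tilde V(\kappa).$$
(By hand: if $v(\kappa)=u_k$, then (4) yields $\tilde V(\xi)-\tilde V(\kappa)\le\theta^k(v(\xi)-v(\kappa))$ for all $\xi$. For $v(\xi)\ge v(\kappa)$ one uses $\tilde\Delta_j\le\theta^j\Delta_j\le\theta^k\Delta_j$ for $j\ge k$, and for $v(\xi)<v(\kappa)$ one uses $\tilde\Delta_j\ge\theta^{j+1}\Delta_j\ge\theta^k\Delta_j$ for $j<k$. Then average over $P$.)

**Step 3: bound the total loss of height.** By (4), $\tilde\Delta_j\le\Delta_j$, so $\tilde V\le v$. Clearly $\tilde V(bot)=0$. Finally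
$$\tilde V(top)=\sum_{j<m}\tilde\Delta_j\ge\sum_{j<m}\theta^{j+1}\Delta_j\ge\theta^m\sum_{j<m}\Delta_j=\theta^m\ge\theta^{D+1}.$$

**Step 4: remove tiny increments, so that few exponents occur.** Replace every $\tilde\Delta_j<\delta$ by $0$, keeping $\lambda$. The resulting $V$ is in $\mathcal V$, and $V\le\tilde V\le V+(D+1)\delta$, since at most $m\le D+1$ increments were removed. So $V\le v$, $V(bot)=0$, $V(top)\ge\theta^{D+1}-(D+1)\delta$. If $\sum Pv\le v(\kappa)$, then
$$\sum PV\le\sum P\tilde V\le\tilde V(\kappa)\le V(\kappa)+(D+1)\delta.\qquad\square$$

The rounding to powers of $\theta$ costs a factor $\theta^{D+1}$ once, in the height of $top$, and nothing per crossing. Only the removal of tiny increments costs something per crossing, and $\delta$ may be taken as small as $1/\mathrm{poly}(n)$ because only $\log(1/\delta)$ enters (3).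

## 9. Polylogarithmically many rectangles

**Proposition 8.** For $n\ge2$, the $0$'s of $A_n$ can be covered by $k$ $0$-rectangles and the $1$'s by $k$ $1$-rectangles, with $k=O((\log n)^{D+1})$.

*Proof.*

**Step 1: fix the parameters.** Since $\epsilon<1-\epsilon$, we can fix $\theta\in(0,1)$ close to $1$ and $\eta\in(0,1)$ close to $0$, independent of $n$, with
$$\theta^{D+1}>\eta,\qquad\frac{\epsilon+\eta}{\theta^{D+1}-\eta}<1-\epsilon .\tag{5}$$
Put
$$\delta=\frac{\eta}{(D+1)(p(2n)+1)},\qquad\gamma=(D+1)\delta=\frac{\eta}{p(2n)+1}.$$
Then $\gamma\le\eta$ and $\gamma\,p(2n)\le\eta$. Since $\log(1/\delta)=O(\log n)$, (3) gives $|\mathcal V|=O((\log n)^{D+1})$.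

**Step 2: cover the $0$'s.** Let $bot=rej$, $top=acc$. Use the sets $R_V\times C_V$ for those $V\in\mathcal V$ with
$$V(rej)=0,\quad V(s_0)\le\epsilon,\quad V(acc)\ge\theta^{D+1}-\eta .$$
For such $V$, by (5), $V(s_0)+\gamma\,p(2n)\le\epsilon+\eta<(1-\epsilon)(\theta^{D+1}-\eta)\le(1-\epsilon)V(acc)$. By Lemma 6(a) they are $0$-rectangles. Now let $x,y\in\Sigma^{\le n}$ with $xy\notin L$. Take $v$ from Lemma 5(i) and $V$ from Lemma 7. Then $V(rej)=0$, $V(s_0)\le v(s_0)\le\epsilon$, and $V(acc)\ge\theta^{D+1}-(D+1)\delta\ge\theta^{D+1}-\eta$. For every $\pi$ and $\kappa\in K_L$ we have $P_x^\pi v(\kappa)\le v(\kappa)$, so by Lemma 7 $P_x^\pi V(\kappa)\le V(\kappa)+\gamma$. Thus $x\in R_V$, and in the same way $y\in C_V$. So every $0$ is covered.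

**Step 3: cover the $1$'s.** Let $bot=acc$, $top=rej$. Use $R'_V\times C'_V$ for those $V\in\mathcal V$ with $V(acc)=0$, $V(s_0)\le\epsilon$, $V(rej)\ge\theta^{D+1}-\eta$. As in Step 2, (5) and Lemma 6(b) show that these are $1$-rectangles. If $xy\in L$, take $(\pi,\rho)$ and $v$ from Lemma 5(ii) and $V$ from Lemma 7. Since $P_x^\pi v=v$ on $K_L$ and $P_y^\rho v=v$ on $K_R$, Lemma 7 gives $P_x^\pi V\le V+\gamma$ on $K_L$ and $P_y^\rho V\le V+\gamma$ on $K_R$. So $x\in R'_V$ with witness $\pi$, and $y\in C'_V$ with witness $\rho$. $\square$

*Proof of Theorem 1.* Let $L\in$ 2NPFA-polytime. By Proposition 8, $\log k=O(\log\log n)$, so by (1), for all large $n$,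
$$\operatorname{rank}A_n\le2^{(\log k+1)^2}=2^{O((\log\log n)^2)}=n^{o(1)}<\frac n3 .$$
By Lemma 1, $L$ is regular. With Regular $\subseteq$ 2NPFA-polytime this gives 2NPFA-polytime $=$ Regular. Regular is closed under complement, hence so is 2NPFA-polytime. $\blacksquare$

## 10. Two opposing players and longer running times

The same proof handles larger running times, arbitrary real transition probabilities, arbitrary isolated thresholds, and two opposing nondeterministic players.

**Definition (game automaton).** The model is as in Section 1, but the transition probabilities at probabilistic states are arbitrary reals, and the nondeterministic states are partitioned into *existential* and *universal* ones. An existential strategy $\sigma$ (a universal strategy $\tau$) fixes an allowed move for each existential (universal) state and each cell. Fix constants $0\le a<b\le1$. $M$ accepts $L$ if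

* for $w\in L$ there is $\sigma$ such that for all $\tau$, $\Pr[\text{accept}]\ge b$;
* for $w\notin L$ there is $\tau$ such that for all $\sigma$, $\Pr[\text{accept}]\le a$.

Let $T(n)$ be the maximum, over $|w|\le n$ and all $(\sigma,\tau)$, of the expected running time, assumed finite.

**Example 3.** Let $\Sigma=\{0,1\}$. An existential state $g$ walks right from the left endmarker. On a $1$ it may also stop and enter a universal state $h$. On the right endmarker it rejects. In $h$, on a letter, the universal player moves one cell left or one cell right and enters a state that accepts if it scans a $1$ and rejects otherwise. (In $h$ on an endmarker, which never occurs, let it reject.) If $w$ contains $111$, the existential player stops at the middle $1$ of such a block and wins. If not, each $1$ of $w$ has a neighboring cell that does not carry a $1$, and the universal strategy that moves there wins. So the language of words containing $111$ is accepted with $a=0$, $b=1$, and $T(n)\le n+3$.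

A 2npfa as in Section 1 with error $\epsilon$ and finite $T(n)$ is the case without universal states, with $a=\epsilon$, $b=1-\epsilon$.

**Theorem 2.** If such an $M$ accepts a nonregular language, then there is $c>0$ with $T(n)\ge2^{2^{c\sqrt{\log n}}}$ for infinitely many $n$. Consequently, for every $T$ with $\log\log T(n)=o(\sqrt{\log n})$ (in particular $T(n)=2^{(\log n)^{O(1)}}$), such automata running in expected time $T$ accept only regular languages. When also $T(n)\ge n+2$ for all $n$, they accept exactly the regular languages.

Some time hypothesis is necessary, since $\{0^n1^n\}\in$ 2PFA $\subseteq$ 2NPFA. The last sentence of the theorem follows from the one before, because a DFA makes no errors and halts after at most $n+2$ steps. The middle sentence follows from the first: if $L$ were nonregular, $\log\log T(n)\ge c\sqrt{\log n}$ would hold infinitely often. So we prove the first sentence.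

The labels $E$, the kernels, the crossing chain, (2) and Lemma 3 carry over. A pair $(\sigma,\tau)$ on $xy$ splits into left restrictions $\sigma_x,\tau_x$ and right restrictions $\sigma_y,\tau_y$, the kernels are $P_x^{\sigma_x,\tau_x}$ and $P_y^{\sigma_y,\tau_y}$, and $\mathbb E[J]\le T(|xy|)$. The fairness of the coins was never used. What changes is the source of the certificates.

**Lemma 9 (values).** For each input $w$ there are strategies $\sigma,\tau$, a sequence $\beta_i\uparrow1$, and functions $u_{\beta_i}$ on configurations with values in $[0,1]$, $u_{\beta_i}(acc)=1$, $u_{\beta_i}(rej)=0$, such that: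

(i) for one step $c\to c'$ from a non-halting configuration $c$, $u_{\beta_i}(c)\ge\beta_i\,\mathbb E[u_{\beta_i}(c')]$ under $(\sigma',\tau)$ for every $\sigma'$, and $u_{\beta_i}(c)\le\beta_i\,\mathbb E[u_{\beta_i}(c')]$ under $(\sigma,\tau')$ for every $\tau'$;

(ii) $u_{\beta_i}\to v$, where $v(c)$ is the probability of acceptance from $c$ under $(\sigma,\tau)$;

(iii) $v(s_0)\ge b$ if $w\in L$, and $v(s_0)\le a$ if $w\notin L$.

*Proof.* As in Lemma 4, we solve the discounted game and let the discount tend to $1$. For $0<\beta<1$ let $B_\beta$ be as in Lemma 4, with $\max$ at existential and $\min$ at universal configurations. It is a contraction. Let $u_\beta$ be its fixed point, and let $\sigma_\beta$ and $\tau_\beta$ choose maximizing and minimizing moves respectively. Since $\sigma'$ cannot do better than the maximum while $\tau_\beta$ attains the minimum, $u_\beta(c)\ge\beta\,\mathbb E[u_\beta(c')]$ under $(\sigma',\tau_\beta)$. Symmetrically, $u_\beta(c)\le\beta\,\mathbb E[u_\beta(c')]$ under $(\sigma_\beta,\tau')$.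

For any fixed pair, the discounted acceptance $\mathbb E_c[\beta^{\text{halting time}};\text{accept}]$ is the fixed point of a monotone contraction, namely of $B_\beta$ with the maxima and minima replaced by the choices of the pair. For $(\sigma',\tau_\beta)$, the inequality just shown says that this contraction maps $u_\beta$ to something at most $u_\beta$. By monotonicity its iterates on $u_\beta$ decrease, and they converge to its fixed point. So the discounted acceptance under $(\sigma',\tau_\beta)$ is at most $u_\beta$. Likewise under $(\sigma_\beta,\tau')$ it is at least $u_\beta$, and under $(\sigma_\beta,\tau_\beta)$ it equals $u_\beta$. In particular $u_\beta$ has values in $[0,1]$.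

There are finitely many strategy pairs on $w$, so we can choose $\beta_i\uparrow1$ along which $(\sigma_{\beta_i},\tau_{\beta_i})$ is constant, say $(\sigma,\tau)$. This gives (i), and monotone convergence gives (ii). For fixed $\sigma'$ the discounted acceptance under $(\sigma',\tau)$ is at most $u_{\beta_i}$ for every $i$; letting $i\to\infty$, the acceptance probability under $(\sigma',\tau)$ is at most $v$ at every configuration. In the same way it is at least $v$ under $(\sigma,\tau')$. If $w\in L$, take $\sigma'$ to be an existential strategy that guarantees $b$: then $v(s_0)\ge b$. If $w\notin L$, take $\tau'$ to be a universal strategy that guarantees at most $a$: then $v(s_0)\le a$. $\square$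

**Lemma 10 (one-sided inequalities).** Let $w=xy$, with $\sigma,\tau,v$ from Lemma 9.

(A) $P_x^{\sigma'_x,\tau_x}v\le v$ on $K_L$ for every left existential strategy $\sigma'_x$, and similarly on the right.

(B) $P_x^{\sigma_x,\tau'_x}v\ge v$ on $K_L$ for every left universal strategy $\tau'_x$, and similarly on the right. Equivalently, $\bar v=1-v$ satisfies $P_x^{\sigma_x,\tau'_x}\bar v\le\bar v$.

*Proof.* Let $c_0=\kappa,c_1,\dots$ be the run from $\kappa$ in the left part, and let $\zeta\le\infty$ be the time of halting or crossing.

(A) We get a supermartingale. Letting $i\to\infty$ in Lemma 9(i), $v(c)\ge\mathbb E[v(c')]$ for each step under $(\sigma'_x,\tau_x)$. So $\mathbb E[v(c_{t\wedge\zeta})]\le v(\kappa)$, and by Fatou's lemma $\mathbb E[v(c_\zeta);\zeta<\infty]\le v(\kappa)$. The event $\zeta=\infty$ contributes $v(rej)=0$, so the left side is $P_x^{\sigma'_x,\tau_x}v(\kappa)$.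

(B) The limiting inequality $v(c)\le\mathbb E[v(c')]$ would not be enough here, since a run that never leaves the left part could keep $v$ high without ever cashing it in. Consider an existential configuration $c$ that may accept or stay put: $v(c)=1$, and the move "stay" satisfies $v(c)=v(c')$, but staying forever never accepts. (Such a $c$ may exist where it is not reachable from $s_0$, and the kernels start from every label.) The discounted strategy $\sigma_\beta$ avoids this, as accepting at once is worth $\beta$ and staying is worth $\beta\cdot\beta$. So we pass to the limit in time before removing the discount. Let $\beta=\beta_i$. By Lemma 9(i), each step under $(\sigma_x,\tau'_x)$ satisfies $u_\beta(c)\le\beta\,\mathbb E[u_\beta(c')]$, so by induction on $t$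
$$u_\beta(\kappa)\le\mathbb E\bigl[\beta^{t\wedge\zeta}u_\beta(c_{t\wedge\zeta})\bigr].$$
Let $t\to\infty$. On $\zeta=\infty$ the integrand is at most $\beta^t\to0$, so by bounded convergence
$$u_\beta(\kappa)\le\mathbb E[\beta^\zeta u_\beta(c_\zeta);\zeta<\infty]\le\mathbb E[u_\beta(c_\zeta);\zeta<\infty].$$
Now let $i\to\infty$: $v(\kappa)\le\mathbb E[v(c_\zeta);\zeta<\infty]=P_x^{\sigma_x,\tau'_x}v(\kappa)$, because "never" is counted as $rej$, where $v=0$. As the kernel is a probability distribution, $P\bar v=1-Pv\le1-v=\bar v$. $\square$

*Proof of Theorem 2.* Let $M$ accept the nonregular language $L$.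

**Step 1: fix the parameters.** As $a<b$, and hence $1-b<1-a$, we can choose $\theta,\eta\in(0,1)$, independent of $n$, with
$$\theta^{D+1}>\eta,\qquad\frac{a+\eta}{\theta^{D+1}-\eta}<b,\qquad\frac{1-b+\eta}{\theta^{D+1}-\eta}<1-a .\tag{6}$$
Put $\delta=\dfrac{\eta}{(D+1)(T(2n)+1)}$ and $\gamma=(D+1)\delta$. Then $\gamma\le\eta$ and $\gamma\,T(2n)\le\eta$.

**Step 2: cover the $0$'s of $A_n$.** Let $bot=rej$, $top=acc$. For each $V\in\mathcal V$ with $V(rej)=0$, $V(s_0)\le a$, $V(acc)\ge\theta^{D+1}-\eta$, take the rows $x\in\Sigma^{\le n}$ with
$$\exists\tau_x\ \forall\sigma_x\ \forall\kappa\in K_L:\quad P_x^{\sigma_x,\tau_x}V(\kappa)\le V(\kappa)+\gamma ,$$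
and the columns $y\in\Sigma^{\le n}$ with the analogous property on $K_R$.

These sets form a $0$-rectangle. Given such $x,y$ with witnesses $\tau_x,\tau_y$, let the universal player use $(\tau_x,\tau_y)$. For every existential strategy, Lemma 3 gives $\Pr[\text{accept}]\cdot V(acc)\le V(s_0)+\gamma\,T(2n)\le a+\eta$, so $\Pr[\text{accept}]<b$ by (6). If $xy$ were in $L$, some existential strategy would guarantee at least $b$ against every $\tau$. So $xy\notin L$.

Every $0$ is covered. If $xy\notin L$, take $v,\tau$ from Lemma 9, so $v(s_0)\le a$, and apply Lemma 7 to $v$. By (A) and Lemma 7, the resulting $V$ satisfies the inequality defining the rows, with witness $\tau_x$ and for all $\sigma_x$. The columns are treated in the same way. Also $V(s_0)\le a$ and $V(acc)\ge\theta^{D+1}-\eta$.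

**Step 3: cover the $1$'s of $A_n$.** Let $bot=acc$, $top=rej$. For each $V\in\mathcal V$ with $V(acc)=0$, $V(s_0)\le1-b$, $V(rej)\ge\theta^{D+1}-\eta$, take the rows $x\in\Sigma^{\le n}$ with
$$\exists\sigma_x\ \forall\tau_x\ \forall\kappa\in K_L:\quad P_x^{\sigma_x,\tau_x}V(\kappa)\le V(\kappa)+\gamma ,$$
and the analogous columns.

These sets form a $1$-rectangle. If the existential player uses the witnesses $(\sigma_x,\sigma_y)$, then against every $\tau$ Lemma 3 gives $\Pr[\text{reject}]\cdot V(rej)\le1-b+\eta$, so $\Pr[\text{reject}]<1-a$ by (6). As $M$ halts almost surely, $\Pr[\text{accept}]>a$ against every $\tau$. If $xy$ were not in $L$, some $\tau$ would keep acceptance at most $a$ against every $\sigma$. So $xy\in L$.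

Every $1$ is covered. If $xy\in L$, take $v,\sigma$ from Lemma 9 and $\bar v=1-v$, so $\bar v(acc)=0$, $\bar v(rej)=1$, $\bar v(s_0)\le1-b$. Apply Lemma 7 to $\bar v$. By (B), the resulting $V$ satisfies the inequality defining the rows, with witness $\sigma_x$ and for all $\tau_x$, and similarly for the columns.

**Step 4: compare with the rank.** By (3), and because $\log_{1/\theta}(1/\delta)=\log_{1/\theta}\frac{D+1}{\eta}+\log_{1/\theta}(T(2n)+1)$, there is a constant $C\ge1$ independent of $n$ such that
$$k\le C\bigl(1+\log(T(2n)+1)\bigr)^{D+1}$$
rectangles of each kind suffice; we may take $k\ge1$. As $L$ is nonregular, Lemma 1 and (1) give $n/3<2^{(\log k+1)^2}$ for infinitely many $n$. For those $n$ that are large enough,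
$$\log k>\sqrt{\log(n/3)}-1\ge\tfrac12\sqrt{\log n},\qquad\text{so}\qquad \log\bigl(1+\log(T(2n)+1)\bigr)\ge\frac{\frac12\sqrt{\log n}-\log C}{D+1}\ge c_1\sqrt{\log n}$$
for a constant $c_1>0$. In particular $T(2n)\to\infty$ along these $n$. When $\log T(2n)\ge2$ we have $1+\log(T(2n)+1)\le2+\log T(2n)\le(\log T(2n))^2$, so
$$\log\log T(2n)\ge\tfrac{c_1}2\sqrt{\log n}\ge\tfrac{c_1}{4}\sqrt{\log(2n)} ,$$
the last step because $\log(2n)=1+\log n\le2\log n\le4\log n$ for $n\ge2$. Thus $T(N)\ge2^{2^{c\sqrt{\log N}}}$ with $c=c_1/4$ for infinitely many $N=2n$. $\blacksquare$
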